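\title{Compositions of derivatives have connected graphs}

\begin{abstract}
We prove that a composition of finitely many derivatives $[0,1]\to[0,1]$ has a connected graph. The same holds for compositions of finitely many Darboux functions of Baire class~1 between arbitrary intervals. The fixed point theorem for compositions of derivatives follows as a corollary. The proof is a nested interval argument carried out at all levels of the composition at once. An example shows that Baire class~1 cannot be weakened to Baire class~2, even for a single function.
\end{abstract}

\section{Introduction}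

A function $g:[0,1]\to\mathbb{R}$ is a \emph{derivative} if $g=F'$ for some differentiable $F:[0,1]\to\mathbb{R}$, with one-sided derivatives at the endpoints. Derivatives need not be continuous, but they keep some consequences of continuity, and two of these are known to survive composition. Let $f=f_n\circ\dots\circ f_1$, where each $f_i:[0,1]\to[0,1]$ is a derivative. First, $f$ has the intermediate value property. Second, $f$ has a fixed point. For $n=1$ this holds because $f(x)-x$ has the intermediate value property. The case $n=2$ was proved independently by Cs\"ornyei, O'Neil and Preiss and by Elekes, Keleti and Prokaj, and the case of arbitrary $n$ is due to Szuca.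

Both properties say that certain pairs of open sets cannot split the graph of $f$. If $f$ omitted on $[u,w]$ a value $c$ between $f(u)$ and $f(w)$, the half-planes $\{y>c\}$ and $\{y<c\}$ would split the graph over $[u,w]$. If $f$ had no fixed point, its graph would lie in $\{y>x\}\cup\{y<x\}$, and it would meet the first set at $x=0$ and the second at $x=1$. It is natural to ask whether any pair of disjoint open sets can split the graph. This is the following problem from \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Let $n\ge1$ and let $f=f_n\circ\dots\circ f_1$, where each $f_i:[0,1]\to[0,1]$ is a derivative. Must the graph $\{(x,f(x)):x\in[0,1]\}$ be a connected subset of $\mathbb{R}^2$?}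
\medskip

The answer is known to be yes for $n=1$. We show that it is yes for every $n$, using only two properties of derivatives. Throughout, \emph{interval} means a nondegenerate interval of $\mathbb{R}$. A function $h:J\to\mathbb{R}$ on an interval $J$ is \emph{Darboux} if it maps every subinterval of $J$ onto an interval or a point; this is the intermediate value property on every subinterval. It is \emph{of Baire class~1} if it is a pointwise limit of a sequence of continuous functions $J\to\mathbb{R}$, and \emph{of Baire class~2} if it is a pointwise limit of a sequence of functions of Baire class~1. We call $h$ \emph{DB1} if it is Darboux and of Baire class~1.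

\begin{theorem}\label{thm:main}
Let $n\ge1$, let $J_0,\dots,J_n$ be arbitrary intervals, let $f_i:J_{i-1}\to J_i$ be DB1 for $i=1,\dots,n$, and let $f=f_n\circ\dots\circ f_1$. Then the graph of $f$ is connected.
\end{theorem}

Every derivative $F'$ on $[0,1]$ is DB1. It is Darboux by Darboux's theorem. To see that it is of Baire class~1, extend $F$ by $F(x)=F(1)+F'(1)(x-1)$ for $x>1$; the continuous functions $k\bigl(F(x+\frac1k)-F(x)\bigr)$ then converge to $F'(x)$ at every $x\in[0,1]$. So Theorem~\ref{thm:main} with all $J_i=[0,1]$ answers the problem.

\begin{corollary}\label{cor:derivatives}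
For every $n\ge1$ and all derivatives $f_1,\dots,f_n:[0,1]\to[0,1]$, the graph of $f_n\circ\dots\circ f_1$ is connected.
\end{corollary}

The proof does not use the fixed point theorem, which comes out as a consequence, for all DB1 functions.

\begin{corollary}\label{cor:darboux}
In the setting of Theorem~\ref{thm:main}, the function $x\mapsto\Psi(x,f(x))$ is Darboux for every continuous $\Psi:\mathbb{R}^2\to\mathbb{R}$, and $f+g$ is Darboux for every continuous $g:J_0\to\mathbb{R}$. If $J_0=J_n=[0,1]$, then $f$ has a fixed point.
\end{corollary}

The two known properties suggest the answer yes, but there is also a reason for doubt. A composition of two DB1 functions $[0,1]\to[0,1]$ is Darboux and of Baire class~2: if $f_2=\lim c_k$ with $c_k$ continuous, then $f_2\circ f_1=\lim c_k\circ f_1$, and each $c_k\circ f_1$ is of Baire class~1. It need not be of Baire class~1 (Example~\ref{ex:notB1}). And these two properties alone do not give a connected graph.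

\begin{proposition}\label{prop:sharp}
There is a Darboux function $g:[0,1]\to[0,1]$ of Baire class~2 with $g(x)\neq x$ for all $x$. Its graph is disconnected. Thus ``Baire class~1'' cannot be replaced by ``Baire class~2'' in Theorem~\ref{thm:main}, even for $n=1$.
\end{proposition}

So a proof cannot treat $f$ as a single function; it must keep track of the intermediate values $f_i\circ\dots\circ f_1(x)$. Section~\ref{sec:one} settles $n=1$ and extracts two tools that apply to each factor separately. Section~\ref{sec:model} shows the method on two functions and the diagonal, where it reduces to bisection. Sections~\ref{sec:colors}--\ref{sec:proof} replace bisection by a category argument and prove Theorem~\ref{thm:main}. Section~\ref{sec:complements} proves Corollary~\ref{cor:darboux} and Proposition~\ref{prop:sharp}.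

\section{Notation and standard facts}\label{sec:facts}

We write $\langle u,w\rangle$ for the compact interval or point with endpoints $u,w$ in either order, and $|I|$ for the length of $I$. Real numbers $p_1,\dots,p_k$ are \emph{in order} if $p_1\le\dots\le p_k$ or $p_1\ge\dots\ge p_k$. Continuous functions are Darboux, and compositions of Darboux functions are Darboux. If $h$ is DB1, so are $-h$, $x\mapsto h(-x)$ and the restriction of $h$ to a subinterval. We use the following facts.

\begin{itemize}
\item[(B1)] (Baire's theorem on functions of class~1.) If $h:J\to\mathbb{R}$ is of Baire class~1 and $P\subset J$ is nonempty and compact, then $h|_P$ is continuous at some point of $P$.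
\item[(B2)] (Baire category theorem.) If a nonempty compact set $P\subset\mathbb{R}$ is the union of countably many sets, then one of them is dense in $P\cap T$ for some open interval $T$ that meets $P$.
\item[(D)] If $h$ is Darboux on $J$ and $[s,s+\delta]\subset J$, then there are $y_j\in(s,s+\delta]$ with $y_j\to s$ and $h(y_j)\to h(s)$; the same holds from the left. Indeed, for each $\eta\in(0,\delta]$ the set $h([s,s+\eta])$ is $\{h(s)\}$ or an interval containing $h(s)$, and in both cases $h$ takes values arbitrarily close to $h(s)$ on $(s,s+\eta]$.
\item[(S)] If $X\subset\mathbb{R}^2$ is disconnected, there are disjoint open sets $A,B\subset\mathbb{R}^2$ that cover $X$ and both meet $X$. Indeed, write $X=X_1\cup X_2$ with $X_1,X_2$ nonempty and neither meeting the closure of the other, and let $A$ (respectively $B$) be the set of points strictly closer to $X_1$ than to $X_2$ (respectively to $X_2$ than to $X_1$).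
\item[(C)] For a compact interval $I=[p,q]$, the \emph{clamping map} $\kappa(y)=\max(p,\min(y,q))$ sends $y\in\mathbb{R}$ to the nearest point of $I$. It is continuous, fixes the points of $I$ and sends every other point to an endpoint. If $\kappa(y)\ne\kappa(y')$, then $y,\kappa(y),\kappa(y'),y'$ are in order. Indeed, let $\kappa(y)<\kappa(y')$. From $\kappa(y)<q$ we get $y<q$ and $\kappa(y)=\max(p,y)\ge y$; from $\kappa(y')>p$ we get $\kappa(y')=\min(y',q)\le y'$.
\end{itemize}

\section{One function: chains, crossings and traps}\label{sec:one}

A \emph{box} is a set $U\times W$, where $U,W$ are open intervals, possibly unbounded. For a continuous function, compactness lets one walk along the graph in finitely many steps, each inside one box of a given cover. The first lemma says that this remains true for DB1 functions. The points near which walking fails form a compact set $P$; fact (B1) gives a point where $h|_P$ is continuous, so one box handles all nearby points of $P$, and (D) connects these points to the gaps of $P$.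

\begin{lemma}[chains]\label{lem:chain}
Let $h:J\to\mathbb{R}$ be DB1 and let $\mathcal{V}$ be a family of boxes that covers the graph of $h$. For all $u<w$ in $J$ there are $u=s_0<\dots<s_m=w$ such that for each $l\ge1$ some member of $\mathcal{V}$ contains both $(s_{l-1},h(s_{l-1}))$ and $(s_l,h(s_l))$.
\end{lemma}

\begin{proof}
Call $[s,t]\subset[u,w]$ \emph{good} if $s=t$ or if there is such a chain from $s$ to $t$. If $[s,t]$ and $[t,t']$ are good, so is $[s,t']$. Let $G$ be the set of $y\in[u,w]$ that have a neighborhood $N$, an interval relatively open in $[u,w]$, such that every $[s,t]\subset N$ is good. Then $G$ is relatively open, and $P=[u,w]\setminus G$ is compact.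

(a) \emph{If $[s,t]\subset G$, then $[s,t]$ is good.} The neighborhoods $N$ cover the compact set $[s,t]$, so by the Lebesgue number lemma $[s,t]$ splits into finitely many consecutive pieces, each contained in one $N$ and hence good.

(b) \emph{If $s<t$ and $(s,t)\subset G$, then $[s,t]$ is good.} Choose a box in $\mathcal{V}$ that contains $(s,h(s))$. By (D) it also contains $(s',h(s'))$ for some $s'\in(s,t)$. By (D) from the left, there is $t'\in(s',t)$ such that $(t',h(t'))$ and $(t,h(t))$ lie in a common box. Then $[s,s']$ and $[t',t]$ are good, and $[s',t']$ is good by (a).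

If $P=\emptyset$, then (a) proves the lemma. Suppose $P\neq\emptyset$. By (B1), $h|_P$ is continuous at some $p\in P$. Let $U\times W\in\mathcal{V}$ contain $(p,h(p))$, and choose an interval $N\ni p$, relatively open in $[u,w]$, with $N\subset U$ and $h(P\cap N)\subset W$. Let $[s,t]\subset N$. If $[s,t]$ misses $P$, it is good by (a). Otherwise let $\bar s$ and $\bar t$ be the minimum and maximum of $P\cap[s,t]$. Then $[s,\bar s]$ and $[\bar t,t]$ are degenerate or good by (b), and $[\bar s,\bar t]$ is good because $(\bar s,h(\bar s))$ and $(\bar t,h(\bar t))$ both lie in $U\times W$. So every $[s,t]\subset N$ is good, and $p\in G$, a contradiction.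
\end{proof}

This proves Theorem~\ref{thm:main} for $n=1$. If $A,B$ as in (S) split the graph of $h$, take for $\mathcal{V}$ all boxes contained in $A$ or in $B$. Consecutive points of a chain lie in the same one of the two sets, so any two points of the graph do, which is absurd. The argument does not extend to $n=2$, because (B1) can fail for the composition.

\begin{example}\label{ex:notB1}
Let $P$ be the ternary Cantor set and let $G_1,G_2,\dots$ be the closures of the components of $[0,1]\setminus P$; they are pairwise disjoint. An open interval that meets $P$ contains two points of $P$ and a point outside $P$ between them, so it contains some $G_k$. Let $f_1$ map each $G_k$ continuously onto $[0,1]$ with value $1/k$ at both endpoints, and let $f_1=0$ outside $\bigcup_kG_k$. Let $f_2(y)=\cos^2(\pi/y)$ for $y\in(0,1]$ and $f_2(0)=0$.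

The function $f_1$ is Darboux: a subinterval of $[0,1]$ either lies in one $G_k$, where $f_1$ is continuous, or its interior meets $P$, and then it is mapped onto $[0,1]$. For the Baire class, let $v_m=f_1-1/k$ on $G_k$ for $k\le m$ and $v_m=0$ elsewhere, and let $u_m(x)=\max_{k\le m}\frac1k\max(0,1-m\operatorname{dist}(x,G_k))$. Both functions are continuous. For fixed $x$, the $k$th term of $u_m(x)$ is at most $1/k$, equals $1/k$ if $x\in G_k$, and vanishes for large $m$ if $x\notin G_k$. Hence $u_m(x)$ tends to $1/j$ for $x\in G_j$ and to $0$ for $x\notin\bigcup_kG_k$, and $u_m+v_m\to f_1$. The function $f_2$ is continuous on $(0,1]$, maps every interval containing $0$ onto $[0,1]$, and is the limit of the continuous functions $\min(1,my)f_2(y)$. So $f_1,f_2$ are DB1.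

On $P$, the composition $f_2\circ f_1$ equals $\cos^2(\pi k)=1$ at the endpoints of $G_k$ and $0$ at all other points. An open interval that meets $P$ contains such endpoints, and it contains other points of $P$, since it contains uncountably many. So $(f_2\circ f_1)|_P$ is nowhere continuous, and $f_2\circ f_1$ is not of Baire class~1 by (B1).
\end{example}

For $n\ge2$ we therefore argue by nested intervals: we look for pairs $a_m,b_m$ whose graph points lie in $A$ and in $B$ and such that $\langle a_m,b_m\rangle$ shrinks to a point $x$. For a discontinuous function this alone says nothing about the value at $x$. Take $h(y)=\sin(1/y)$, $h(0)=0$ on $[-1,1]$, and points $a_m<0<b_m$ tending to $0$ with $h(a_m)=\frac12$ and $h(b_m)=1$. The intervals $[a_m,b_m]$ shrink to $0$, but $h(0)\notin[\frac12,1]$. The remedy is to require the intervals to lie in open sets that approximate the preimage of the target interval from outside. The next lemma provides these open sets; it is the fact that preimages of closed sets under a function of Baire class~1 are $G_\delta$ sets, in a form that is monotone in the closed set.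

\begin{lemma}[traps]\label{lem:trap}
Let $h:J\to\mathbb{R}$ be the pointwise limit of continuous functions $h_k$, $k\ge1$. For a compact interval $H$ and $m\ge1$ put
\[
T^h_m(H)=\bigcup_{k\ge m}\bigl\{y\in J:\operatorname{dist}(h_k(y),H)<1/m\bigr\}.
\]
Then $T^h_m(H)$ is relatively open in $J$ and contains $h^{-1}(H)$. If $H_1\supset H_2\supset\cdots$ are compact intervals and $y\in T^h_m(H_m)$ for all $m$, then $h(y)\in H_m$ for all $m$.
\end{lemma}

\begin{proof}
Each set in the union is relatively open. If $h(y)\in H$, then $\operatorname{dist}(h_k(y),H)\to0$, so $y\in T_m^h(H)$. If $y\in T^h_m(H_m)$ for all $m$, choose $k_m\ge m$ with $\operatorname{dist}(h_{k_m}(y),H_m)<1/m$. Fix $j$. For $m\ge j$ we have $\operatorname{dist}(h_{k_m}(y),H_j)<1/m$, and letting $m\to\infty$ gives $\operatorname{dist}(h(y),H_j)=0$, that is, $h(y)\in H_j$.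
\end{proof}

For each function of Baire class~1 below, we fix one approximating sequence. In the example above, take $h_k(y)=\min(1,k|y|)h(y)$. Then $h_k(0)=0$, so $0\notin T_m^h([\frac12,1])$ for $m\ge2$, and an interval inside this trap lies on one side of $0$. On either side of $0$, near $0$, there are short intervals inside the trap over which $h$ runs from $\frac12$ to $1$. The next lemma says that such intervals always exist: a DB1 function that crosses a band $\langle r,r'\rangle$ somewhere between $u$ and $w$ crosses it over an interval inside any prescribed open set around the preimage of the band.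

\begin{lemma}[crossings]\label{lem:cross}
Let $h:J\to\mathbb{R}$ be DB1, let $u,w\in J$ and $r\neq r'$ be such that $h(u),r,r',h(w)$ are in order, and let $O\subset J$ be relatively open with $h^{-1}(\langle r,r'\rangle)\subset O$. Then there are $s,s'$ such that $u,s,s',w$ are in order, $h(s)=r$, $h(s')=r'$ and $\langle s,s'\rangle\subset O$.
\end{lemma}

\begin{proof}
We have $h(u)\ne h(w)$, so $u\neq w$. Replacing $h$ by $-h$ or by $x\mapsto h(-x)$, we may assume $r<r'$ and $u<w$; then $h(u)\le r<r'\le h(w)$. Cover the graph by boxes of three types: $\mathbb{R}\times(-\infty,r)$; $\mathbb{R}\times(r',\infty)$; and $U\times\mathbb{R}$ with $U$ an open interval such that $U\cap J\subset O$. The third type covers the points $(y,h(y))$ with $h(y)\in[r,r']$, since then $y\in O$.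

Take a chain $u=s_0<\dots<s_m=w$ from Lemma~\ref{lem:chain}. Let $j$ be the least index with $h(s_j)\ge r'$; it exists and $j\ge1$. Let $i$ be the largest index below $j$ with $h(s_i)\le r$. Let $i<l\le j$. Then $h(s_l)>r$ and $h(s_{l-1})<r'$, so the box common to the points with indices $l-1$ and $l$ is neither of the first nor of the second type. It is of the third type, and $[s_{l-1},s_l]\subset U\cap J\subset O$. Hence $[s_i,s_j]\subset O$. Since $h(s_i)\le r<h(s_j)$, the Darboux property gives $s\in[s_i,s_j]$ with $h(s)=r$. Since $h(s)<r'\le h(s_j)$, it then gives $s'\in[s,s_j]$ with $h(s')=r'$.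
\end{proof}

\section{A model case: two functions and the diagonal}\label{sec:model}

We show the method for $n=2$, $A=\{y>x\}$, $B=\{y<x\}$, and a graph that passes from below the diagonal to above it. The following special case of Corollary~\ref{cor:darboux} is not used later.

\begin{proposition}\label{prop:model}
Let $f_1:J_0\to J_1$ and $f_2:J_1\to J_2$ be DB1, let $f=f_2\circ f_1$, and let $u<w$ be points of $J_0$ with $f(u)<u$ and $f(w)>w$. Then $f$ has a fixed point in $[u,w]$.
\end{proposition}

\begin{proof}
Suppose not. Call a pair $(a,b)$ of points of $[u,w]$ \emph{admissible} if $f(b)<b<a<f(a)$, and attach to it three intervals, one at each level: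
\[
I_0=[b,a],\qquad I_1=\langle f_1(b),f_1(a)\rangle,\qquad I_2=[f(b),f(a)].
\]
The pair $(w,u)$ is admissible. Let $(a,b)$ be admissible and let $O_1\supset f_1^{-1}(I_1)$ and $O_2\supset f_2^{-1}(I_2)$ be relatively open. We construct an admissible pair $(a',b')$ whose intervals satisfy
\begin{equation}\label{eq:step}
I_i'\subset I_i\ (i=0,1,2),\quad |I_0'|\le\tfrac12|I_0|,\quad |I_2'|<|I_0|,\quad I_0'\subset O_1,\quad I_1'\subset O_2.
\end{equation}

\emph{Clamp.} Let $t$ be the midpoint of $I_0$. Bisection would compare $f(t)$ with $t$. But $f_1(t)$ may lie outside $I_1$, and then the intervals at level~1 would not be nested. So let $y$ be the point of $I_1$ nearest to $f_1(t)$, and let $z=f_2(y)$. Since $y$ is $f_1(t)$, $f_1(a)$ or $f_1(b)$, the value $z$ is $f(t)$, $f(a)$ or $f(b)$, and none of these equals $t$. We may assume $z>t$: replacing $f_1(x)$ by $f_1(-x)$ and $f_2$ by $-f_2$ turns $f(x)$ into $-f(-x)$ and $(a,b)$ into $(-b,-a)$, and exchanges the cases $z<t$ and $z>t$.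

\emph{Choose the new values.} Put $\ell=|I_0|$ and choose $\sigma,\rho$ with
\[
\max\bigl(f(b),\,b-\tfrac{\ell}{4}\bigr)<\sigma<b,\qquad t<\rho<\min\bigl(z,\,f(a),\,t+\tfrac{\ell}{4}\bigr).
\]
Then $[\sigma,\rho]\subset I_2$ and $\rho-\sigma<\ell$.

\emph{Pull back.} We have $f_2(f_1(b))<\sigma<\rho<f_2(y)$. Lemma~\ref{lem:cross} for $f_2$ gives $p,q$ such that $f_1(b),p,q,y$ are in order, $f_2(p)=\sigma$, $f_2(q)=\rho$ and $\langle p,q\rangle\subset O_2$. In particular $p\ne q$, $y\neq f_1(b)$ and $\langle p,q\rangle\subset I_1$. By (C), applied to $f_1(b)$ and $f_1(t)$, the numbers $f_1(b),y,f_1(t)$ are in order, so $f_1(b),p,q,f_1(t)$ are in order. Lemma~\ref{lem:cross} for $f_1$ gives $b\le b'<a'\le t$ with $f_1(b')=p$, $f_1(a')=q$ and $[b',a']\subset O_1$. Now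
\[
f(b')=\sigma<b\le b'<a'\le t<\rho=f(a'),
\]
so $(a',b')$ is admissible, with $I_0'=[b',a']$, $I_1'=\langle p,q\rangle$, $I_2'=[\sigma,\rho]$, and \eqref{eq:step} holds.

\emph{Trap.} Starting from $(w,u)$, construct admissible pairs with intervals $I_i^m$, $m\ge1$, using $O_i=T_m^{f_i}(I_i^m)$ in the step from $m$ to $m+1$. The intervals $I_0^m$ shrink to a point $x$. For every $m$ we have $x\in I_0^{m+1}\subset T_m^{f_1}(I_1^m)$, so $f_1(x)\in I_1^m$ for all $m$ by Lemma~\ref{lem:trap}. Therefore $f_1(x)\in I_1^{m+1}\subset T_m^{f_2}(I_2^m)$ for every $m$, so $f(x)\in I_2^m$ for all $m$. Also $x\in I_0^m\subset I_2^m$ and $|I_2^m|\to0$. Hence $f(x)=x$, a contradiction.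
\end{proof}

Two features of this proof carry over to the general case. The intervals are nested at every level, which lets the traps pass the information ``the orbit of $x$ stays inside'' from one level to the next. And pulling back prescribes the values $f(a'),f(b')$ but not the positions $a',b'$, which are only known to lie in $[b,t]$. We could place $(a',f(a'))$ above the diagonal because the whole segment $[b,t]\times\{\rho\}$ lies above it. So the objects to propagate are horizontal segments contained in $A$ and in $B$.

Two features do not carry over. Bisection already fails for the diagonal in the opposite orientation $a<b$, $f(b)<a<b<f(a)$: if $z>t$, we must continue in $[t,b]$, and a segment $[t,b]\times\{\rho\}$ above the diagonal needs $\rho>b$, while only values up to $z$ are available. Section~\ref{sec:colors} supplies a substitute. Also, for general $A$ and $B$ we cannot choose $\rho$ and $\sigma$ close to each other by hand; Section~\ref{sec:proof} makes a nearly optimal choice instead.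

\section{Two colors at nearby points}\label{sec:colors}

Let the graph of a Darboux function $g$ be split by $A$ and $B$, and color each $x$ by the set that contains $(x,g(x))$. Around each point of the graph there is a horizontal segment in the same set, but its length depends on the point. We need two points $\alpha,\beta$ of different colors, each within the reach of the other's segment. The category theorem makes the length uniform on a set that is dense in a portion of the set $P$ where the color changes, and the Darboux property puts both colors into that portion.

\begin{lemma}\label{lem:colors}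
Let $A,B\subset\mathbb{R}^2$ be disjoint open sets, $L$ a compact interval, and $g:L\to\mathbb{R}$ a Darboux function whose graph lies in $A\cup B$ and meets both sets. For every $\varepsilon>0$ there are $\alpha,\beta\in L$ with $0<|\alpha-\beta|<\varepsilon$ and
\[
\langle\alpha,\beta\rangle\times\{g(\alpha)\}\subset A,\qquad\langle\alpha,\beta\rangle\times\{g(\beta)\}\subset B.
\]
\end{lemma}

\begin{proof}
Let $\chi(x)\in\{A,B\}$ be the set that contains $(x,g(x))$, and let $P$ be the set of $x\in L$ that have no relative neighborhood on which $\chi$ is constant. Then $P$ is compact. It is nonempty, since a locally constant function on the connected set $L$ is constant.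

\emph{Claim: if an open interval $T$ meets $P$, then both colors occur in $P\cap T$.} Suppose that $\chi=A$ on $P\cap T$; the other case follows by exchanging $A$ and $B$. Let $t\in P\cap T$. Since $T\cap L$ is a relative neighborhood of $t$, there is $y\in T\cap L$ with $\chi(y)=B$, and then $y\notin P$. Suppose $y>t$, and let $s=\max(P\cap[t,y])<y$. Then $s\in P\cap T$, so $\chi(s)=A$, while $\chi$ is locally constant on $(s,y]$ and hence equal to $B$ there. By (D) there are $y_j\in(s,y]$ with $(y_j,g(y_j))\to(s,g(s))\in A$. Since $A$ is open, $\chi(y_j)=A$ for large $j$, a contradiction. If $y<t$, use $s=\min(P\cap[y,t])$ and (D) from the left.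

For $k\ge1$ let $A_k$ be the set of $x\in P$ such that $(x',g(x))\in A$ for all $x'\in L$ with $|x'-x|<1/k$, and define $B_k$ in the same way with $B$. Since $A,B$ are open, $P=\bigcup_k(A_k\cup B_k)$. By (B2), one of these sets is dense in $P\cap T$ for some open interval $T$ meeting $P$; the statement is symmetric in $(A,\alpha)$ and $(B,\beta)$, so we may assume that it is $A_k$. Shrink $T$ around a point of $P$ so that $|T|<\min(\varepsilon,1/k)$. By the claim there is $\beta\in P\cap T$ with $\chi(\beta)=B$. Choose an open interval $T'$ with $\beta\in T'\subset T$ and $T'\times\{g(\beta)\}\subset B$, and, by density, a point $\alpha\in A_k\cap T'$. Then $\alpha\neq\beta$ because $\chi(\alpha)=A$. The set $\langle\alpha,\beta\rangle$ lies in $T'\cap L$, which gives the second inclusion, and it has length less than $\min(\varepsilon,1/k)$, which gives the first.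
\end{proof}

\section{States}\label{sec:states}

In this section and the next, $f_1,\dots,f_n$ and $f$ are as in Theorem~\ref{thm:main}, and we suppose that the graph of $f$ is disconnected. Fix $A,B$ as in (S). Put $\varphi_0=\mathrm{id}$ and $\varphi_i=f_i\circ\varphi_{i-1}$, so that $\varphi_n=f$. For $a,b\in J_0$ let
\[
I_i(a,b)=\langle\varphi_i(a),\varphi_i(b)\rangle\subset J_i\qquad(0\le i\le n).
\]
A \emph{state} is a pair $S=(a,b)\in J_0\times J_0$ with
\[
I_0(S)\times\{f(a)\}\subset A,\qquad I_0(S)\times\{f(b)\}\subset B;
\]
see Figure~\ref{fig:state}. Then $f(a)\neq f(b)$, since $(a,f(a))\in A$ and $(a,f(b))\in B$. Hence $\varphi_i(a)\ne\varphi_i(b)$ for all $i$, and every $I_i(S)$ is nondegenerate. For states $S,S'$ we write $S'\preceq S$ if $I_i(S')\subset I_i(S)$ for $i=0,\dots,n$; this relation is reflexive and transitive. A state exists: choose $a_0,b_0$ with $(a_0,f(a_0))\in A$ and $(b_0,f(b_0))\in B$, and apply Lemma~\ref{lem:colors} to the Darboux function $f$ on $\langle a_0,b_0\rangle$.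

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[gray] (0,0)--(0,4) (6,0)--(6,4) (2,1)--(2,3) (3.6,1)--(3.6,3);
\draw[very thick] (0,4)--(6,4) node[right]{in $A$};
\draw[very thick,dashed] (0,0)--(6,0) node[right]{in $B$};
\draw[very thick] (2,3)--(3.6,3);
\draw[very thick,dashed] (2,1)--(3.6,1);
\fill (0,4) circle (2.5pt) node[left]{$(a,f(a))$};
\fill (6,0) circle (2.5pt) node[below]{$(b,f(b))$};
\fill (3.6,3) circle (2.5pt) node[right]{$(a',f(a'))$};
\fill (2,1) circle (2.5pt) node[left]{$(b',f(b'))$};
\end{tikzpicture}
\caption{Two states $(a',b')\preceq(a,b)$, drawn as the rectangles $I_0\times I_n$. In each rectangle two opposite corners lie on the graph of $f$, the solid horizontal side lies in $A$ and the dashed one lies in $B$. The intervals at the intermediate levels $1,\dots,n-1$ are nested as well but are not visible.}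
\label{fig:state}
\end{figure}

For a state $S$ let $\kappa_i$ be the clamping map onto $I_i(S)$, and let
\[
g_i=\kappa_i\circ f_i:I_{i-1}(S)\to I_i(S)\qquad(1\le i\le n).
\]
These functions are Darboux, and their orbits never leave the intervals of $S$. The next lemma returns from clamped orbits to true orbits, one level at a time from the top.

\begin{lemma}[pulling back]\label{lem:pull}
Let $S$ be a state, and for $i=1,\dots,n$ let $O_i\subset J_{i-1}$ be relatively open with $f_i^{-1}(I_i(S))\subset O_i$. Let $u_0,w_0\in I_0(S)$, $u_i=g_i(u_{i-1})$, $w_i=g_i(w_{i-1})$, and let $\rho\neq\sigma$ be such that $u_n,\rho,\sigma,w_n$ are in order. Then there are $a',b'\in\langle u_0,w_0\rangle$ with $f(a')=\rho$, $f(b')=\sigma$ and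
\[
I_i(a',b')\subset I_i(S)\ \ (0\le i\le n),\qquad I_{i-1}(a',b')\subset O_i\ \ (1\le i\le n).
\]
\end{lemma}

\begin{proof}
Put $\rho_n=\rho$, $\sigma_n=\sigma$. Let $i\ge1$ and suppose that $\rho_i\neq\sigma_i$ are defined and $u_i,\rho_i,\sigma_i,w_i$ are in order. Then $u_i\ne w_i$, so by (C) the numbers $f_i(u_{i-1}),u_i,w_i,f_i(w_{i-1})$ are in order, and therefore so are $f_i(u_{i-1}),\rho_i,\sigma_i,f_i(w_{i-1})$. Moreover $\langle\rho_i,\sigma_i\rangle\subset\langle u_i,w_i\rangle\subset I_i(S)$, so $f_i^{-1}(\langle\rho_i,\sigma_i\rangle)\subset O_i$. Lemma~\ref{lem:cross} for $f_i$ gives $\rho_{i-1},\sigma_{i-1}$ such that $u_{i-1},\rho_{i-1},\sigma_{i-1},w_{i-1}$ are in order,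
\[
f_i(\rho_{i-1})=\rho_i,\qquad f_i(\sigma_{i-1})=\sigma_i,\qquad\langle\rho_{i-1},\sigma_{i-1}\rangle\subset O_i.
\]
These points are distinct because their images are. After $n$ steps put $a'=\rho_0$, $b'=\sigma_0$. Then $\varphi_i(a')=\rho_i$ and $\varphi_i(b')=\sigma_i$, so $I_i(a',b')=\langle\rho_i,\sigma_i\rangle$ for all $i$, and the inclusions hold.
\end{proof}

To make $I_0$ short we apply Lemma~\ref{lem:colors} to the composition of the clamped functions. This requires that $A\cup B$ still cover its graph, and here both parts of the definition of a state are used: the endpoints of the intervals $I_i(S)$ lie on the orbits of $a$ and $b$, so a clamped orbit merges into one of these and ends at $f(a)$ or $f(b)$, and the two horizontal segments at these heights lie in $A\cup B$.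

\begin{lemma}[shrinking]\label{lem:shrink}
Let $S$ be a state, let $O_1,\dots,O_n$ be as in Lemma~\ref{lem:pull}, and let $\varepsilon>0$. Then there is a state $S'\preceq S$ with $|I_0(S')|<\varepsilon$ and $I_{i-1}(S')\subset O_i$ for $i=1,\dots,n$.
\end{lemma}

\begin{proof}
Let $S=(a,b)$ and $F=g_n\circ\dots\circ g_1:I_0(S)\to I_n(S)$, a Darboux function. If $c\in\{a,b\}$, then $g_i(\varphi_{i-1}(c))=\kappa_i(\varphi_i(c))=\varphi_i(c)$ for all $i$, because $\varphi_i(c)\in I_i(S)$. In particular $F(a)=f(a)$ and $F(b)=f(b)$, so the graph of $F$ meets both $A$ and $B$.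

The graph of $F$ lies in $A\cup B$. Let $x_0=x\in I_0(S)$ and $x_i=g_i(x_{i-1})$. If $f_i(x_{i-1})\in I_i(S)$ for all $i$, then $x_i=\varphi_i(x)$ for all $i$, and $(x,F(x))=(x,f(x))\in A\cup B$. Otherwise $f_i(x_{i-1})\notin I_i(S)$ for some $i$. Then $x_i$ is an endpoint of $I_i(S)$, say $x_i=\varphi_i(c)$ with $c\in\{a,b\}$, and by the first paragraph $x_j=\varphi_j(c)$ for all $j\ge i$. So $F(x)=f(c)$, and $(x,F(x))\in A\cup B$ because $S$ is a state.

Lemma~\ref{lem:colors} gives $\alpha,\beta\in I_0(S)$ with $|\alpha-\beta|<\varepsilon$, $\langle\alpha,\beta\rangle\times\{F(\alpha)\}\subset A$ and $\langle\alpha,\beta\rangle\times\{F(\beta)\}\subset B$. In particular $F(\alpha)\neq F(\beta)$. Apply Lemma~\ref{lem:pull} with $u_0=\alpha$, $w_0=\beta$, $\rho=u_n=F(\alpha)$ and $\sigma=w_n=F(\beta)$. The resulting pair $S'=(a',b')$ has $I_0(S')\subset\langle\alpha,\beta\rangle$, $f(a')=F(\alpha)$ and $f(b')=F(\beta)$, so it is a state with the required properties.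
\end{proof}

Shrinking controls the width of the rectangle in Figure~\ref{fig:state} but not its height. The height can be reduced whenever some intermediate horizontal segment lies entirely in $A$ or entirely in $B$.

\begin{lemma}[splitting]\label{lem:split}
Let $S=(a,b)$ be a state and let $r$ lie strictly between $f(a)$ and $f(b)$. If $I_0(S)\times\{r\}\subset A$, there is a state $S'\preceq S$ with $I_n(S')=\langle r,f(b)\rangle$. If $I_0(S)\times\{r\}\subset B$, there is a state $S'\preceq S$ with $I_n(S')=\langle f(a),r\rangle$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:pull} with $O_i=J_{i-1}$, $u_0=a$, $w_0=b$, so that $u_n=f(a)$ and $w_n=f(b)$, and with $(\rho,\sigma)=(r,f(b))$ in the first case and $(\rho,\sigma)=(f(a),r)$ in the second. In both cases $I_0(S)\times\{\rho\}\subset A$ and $I_0(S)\times\{\sigma\}\subset B$. Since $I_0(a',b')\subset I_0(S)$, the pair $(a',b')$ is a state.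
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

A decreasing sequence of states with widths tending to $0$ converges to a vertical segment $\{x\}\times H$. This segment is not part of the graph, so it need not lie in $A\cup B$, and there is no immediate contradiction if $|H|>0$. The traps guarantee that one point of the segment, namely $(x,f(x))$, does lie in $A\cup B$, and this permits a splitting. To turn the splitting into a contradiction, we choose the states so that their heights are nearly as small as possible. For a state $S$ let
\[
\lambda(S)=\inf\{|I_n(S')|:S'\preceq S\text{ a state}\}.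
\]

\emph{Construction.} Let $S_1$ be any state. Given $S_m$, choose a state $S_m'\preceq S_m$ with $|I_n(S_m')|<\lambda(S_m)+1/m$. The sets $O_i=T_m^{f_i}(I_i(S_m))$ are relatively open in $J_{i-1}$ and contain $f_i^{-1}(I_i(S_m))\supset f_i^{-1}(I_i(S_m'))$ by Lemma~\ref{lem:trap}. Lemma~\ref{lem:shrink}, applied to $S_m'$, gives a state $S_{m+1}\preceq S_m'\preceq S_m$ with
\begin{gather}
|I_0(S_{m+1})|<1/m,\qquad |I_n(S_{m+1})|<\lambda(S_m)+1/m,\label{eq:small}\\
I_{i-1}(S_{m+1})\subset T_m^{f_i}(I_i(S_m))\qquad(1\le i\le n).\label{eq:trap}
\end{gather}

\emph{The limit point.} Write $S_m=(a_m,b_m)$. The nested compact intervals $I_0(S_m)$ have lengths tending to $0$, so they intersect in one point $x\in J_0$. We show by induction on $i$ that $\varphi_i(x)\in I_i(S_m)$ for all $m$. For $i=0$ this is the definition of $x$. If it holds for $i-1$, then \eqref{eq:trap} gives $\varphi_{i-1}(x)\in T_m^{f_i}(I_i(S_m))$ for all $m$, and Lemma~\ref{lem:trap} gives $\varphi_i(x)=f_i(\varphi_{i-1}(x))\in I_i(S_m)$ for all $m$.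

Thus $f(x)\in H=\bigcap_mI_n(S_m)$, and $H$ is a compact interval or a point, of length $\ell=\lim_m|I_n(S_m)|$. We have $(x,f(x))\in A\cup B$. Since $x\in I_0(S_m)$, we also have $(x,f(a_m))\in A$ and $(x,f(b_m))\in B$ for all $m$.

\emph{Case $\ell=0$.} The numbers $f(a_m)$ and $f(b_m)$ are the endpoints of $I_n(S_m)\ni f(x)$, so both tend to $f(x)$. If $(x,f(x))\in A$, then $(x,f(b_m))\in A\cap B$ for large $m$. If $(x,f(x))\in B$, then $(x,f(a_m))\in A\cap B$ for large $m$. Both are impossible.

\emph{Case $\ell>0$.} Let $H=[p,q]$. Since $f(x)\in[p,q]$ and $A\cup B$ is an open set containing $(x,f(x))$, there is $r\in(p,q)$ with $(x,r)\in A\cup B$. Put $\delta=\min(r-p,q-r)>0$. Whichever of the open sets $A,B$ contains $(x,r)$ also contains $I_0(S_m)\times\{r\}$ for large $m$, because $I_0(S_m)$ shrinks to $x$. Since $[p,q]\subset I_n(S_m)$, the point $r$ lies strictly between $f(a_m)$ and $f(b_m)$, at distance at least $\delta$ from each. Lemma~\ref{lem:split} therefore gives $\lambda(S_m)\le|I_n(S_m)|-\delta$ for large $m$. With \eqref{eq:small} we get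
\[
\ell\le|I_n(S_{m+1})|<\lambda(S_m)+1/m\le|I_n(S_m)|-\delta+1/m.
\]
Letting $m\to\infty$ yields $\ell\le\ell-\delta$, a contradiction.

Both cases are impossible, so the graph of $f$ is connected. This proves Theorem~\ref{thm:main}, and Corollary~\ref{cor:derivatives} with it. \qed

\section{Consequences, and the role of the Baire class}\label{sec:complements}

\begin{proof}[Proof of Corollary~\ref{cor:darboux}]
Let $J\subset J_0$ be a subinterval. Theorem~\ref{thm:main}, applied with $f_1|_J$ in place of $f_1$, shows that the graph of $f$ over $J$ is connected. If $\Psi$ is continuous on $J_0\times\mathbb{R}$, the image of this graph under $\Psi$ is a connected subset of $\mathbb{R}$, that is, an interval or a point. So $x\mapsto\Psi(x,f(x))$ is Darboux. This covers every continuous $\Psi$ on $\mathbb{R}^2$, and also $\Psi(x,y)=y+g(x)$ for continuous $g:J_0\to\mathbb{R}$. If $J_0=J_n=[0,1]$, then $f(x)-x$ is Darboux, nonnegative at $0$ and nonpositive at $1$, so it vanishes somewhere.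
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
The idea is to make $g$ take every value in every interval, placing the large values to the left of a reference point and the small values to its right. By a Cantor set we mean an affine copy of the ternary Cantor set. It is compact and nowhere dense, and it maps continuously onto any compact interval, since $\sum_k2\varepsilon_k3^{-k}\mapsto\sum_k\varepsilon_k2^{-k}$ $(\varepsilon_k\in\{0,1\})$ maps the ternary set continuously onto $[0,1]$.

Let $V_1,V_2,\dots$ be the intervals $(p,q)$ with rational $0\le p<q\le1$. We choose pairwise disjoint sets $C_j=C_j'\cup C_j''\subset V_j$ and points $t_j\in V_j$, with $C_j',C_j''$ Cantor sets and $\max C_j'<t_j<\min C_j''$. This is possible by induction: $C_1\cup\dots\cup C_{j-1}$ is closed and nowhere dense, so $V_j$ contains an open interval disjoint from it; take $t_j$ in that interval and a Cantor set on each side. Let $g$ map $C_j'$ continuously onto $[t_j,1]$ and $C_j''$ continuously onto $[0,t_j]$, let $g(0)=1$, and let $g=0$ on $(0,1]\setminus\bigcup_jC_j$.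

\emph{$g$ is Darboux.} Every subinterval of $[0,1]$ contains some $V_j\supset C_j$, and $g(C_j)=[0,1]$. So $g$ maps every subinterval onto $[0,1]$.

\emph{$g$ is of Baire class~2.} The set $K_m=\{0\}\cup C_1\cup\dots\cup C_m$ is a finite union of disjoint compact sets on each of which $g$ is continuous, so $g|_{K_m}$ is continuous. Let $\gamma_m$ be a continuous extension to $[0,1]$ (Tietze), and let $g_m=g$ on $K_m$ and $g_m=0$ elsewhere. Then $g_m(x)=\lim_k\gamma_m(x)\max(0,1-k\operatorname{dist}(x,K_m))$, so $g_m$ is of Baire class~1. For every $x$ we have $g_m(x)=g(x)$ for all large $m$.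

\emph{$g$ has no fixed point.} On $C_j'$ we have $g(x)\ge t_j>x$, on $C_j''$ we have $g(x)\le t_j<x$, at $0$ we have $g(0)=1$, and at all other points $g(x)=0<x$.

Hence the graph of $g$ lies in $\{y>x\}\cup\{y<x\}$ and meets both sets, so it is disconnected.
\end{proof}

\begin{remark}
The Darboux property enters the proof of Theorem~\ref{thm:main} in Lemmas~\ref{lem:chain}, \ref{lem:cross} and~\ref{lem:colors}; without it a step function with one jump is a counterexample. Baire class~1 enters twice: through (B1) in Lemma~\ref{lem:chain}, which Sections~\ref{sec:states} and~\ref{sec:proof} use only via Lemma~\ref{lem:cross}, and in Lemma~\ref{lem:trap}. For the function $g$ of Proposition~\ref{prop:sharp}, the conclusion of Lemma~\ref{lem:cross} still holds: $O$ is relatively open and dense, so it contains an interval inside $\langle u,w\rangle$, and $g$ takes the value $r$ in the half nearer to $u$ and the value $r'$ in the other half. What breaks down is the traps. They would make $g^{-1}(H)=\bigcap_mT_m^g(H)$ a $G_\delta$ set for every compact interval $H$. But $g^{-1}([0,\frac13])$ and $g^{-1}([\frac23,1])$ are disjoint and dense in $[0,1]$,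 and two dense $G_\delta$ subsets of $[0,1]$ intersect.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Differentiability versus continuity: Restriction and extension theorems and monstrous examples},
\texttt{https://math.wvu.edu/\allowbreak\textasciitilde{}kciesiel/\allowbreak Presentations/\allowbreak 47ExpositoryMadridNov2018long.pdf}

\end{thebibliography}
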